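\title{Point-countable $cs^*$-networks, the Arens space, and point-countable $cs$-networks}

\begin{abstract}
We prove that a sequential Hausdorff space with a point-countable $cs^*$-network and no closed copy of the Arens space $S_2$ has a point-countable $cs$-network, which answers a question of Liu and Tanaka. The proof has two steps. Among sequential spaces with a point-countable $cs^*$-network, those without a closed copy of $S_2$ are exactly the Fr\'echet ones. In a Fr\'echet space, we attach a countable set of witnesses to each member of the network and use these sets to trim finite unions of members to a point-countable $cs$-network. The same tools bound the number of points without a countable local base in the closure of a set, and show that a sequential space with a point-countable $cs^*$-network has a point-countable base if and only if it contains no closed copy of $S_2$ and no closed copy of the sequential fan $S_\omega$.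
\end{abstract}

\section{Introduction}

All spaces in this paper are Hausdorff. No regularity is assumed, and we work in ZFC. We write $\mathbb N=\{1,2,\dots\}$. ``Almost all'' means all but finitely many, and a \emph{tail} of a sequence $(x_n)$ is a set $\{x_n:n\ge m\}$. When a nonempty countable family is listed as $\{P_1,P_2,\dots\}$, repetitions are allowed, so finite families are included.

A base describes a topology by open sets. If one cares about convergent sequences, one can drop openness and ask only that the sets of a family catch these sequences. There are two natural ways to ask this. A cover $\mathcal P$ of a space $X$ is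
\begin{itemize}
\item a \emph{$cs$-network} if, whenever $x_n\to x\in U$ with $U$ open, there are $P\in\mathcal P$ and $m\in\mathbb N$ with $\{x\}\cup\{x_n:n\ge m\}\subset P\subset U$;
\item a \emph{$cs^*$-network} if, whenever $x_n\to x\in U$ with $U$ open, there are $P\in\mathcal P$ and a subsequence $(x_{n_i})$ with $\{x\}\cup\{x_{n_i}:i\in\mathbb N\}\subset P\subset U$.
\end{itemize}
Every base is a $cs$-network, and every $cs$-network is a $cs^*$-network. The difference between the last two notions is visible in the subspace $\{0\}\cup\{\pm1/n:n\in\mathbb N\}$ of the real line: the singletons and the one-sided sets $\{0\}\cup\{1/n:n\ge k\}$ and $\{0\}\cup\{-1/n:n\ge k\}$ form a $cs^*$-network, but none of them contains a tail of the sequence $(-1)^n/n$. Since the family of all subsets of $X$ is a $cs$-network, the notions have content only together with a smallness condition. Ours is the following: a family of subsets of $X$ is \emph{point-countable} if each point of $X$ belongs to at most countably many of its members.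

Does a point-countable $cs^*$-network yield a point-countable $cs$-network? The obvious attempt is to take finite unions, as one would in the example above. The finite unions of members of a point-countable $cs^*$-network do form a $cs$-network (Lemma~\ref{lem:unions}), so a space with a countable $cs^*$-network has a countable $cs$-network. For uncountable families, finite unions destroy point-countability, and the conclusion itself can fail, even when sequences determine the topology. Call $A\subset X$ \emph{sequentially closed} if no sequence in $A$ converges to a point outside $A$. The space $X$ is \emph{sequential} if every sequentially closed set is closed, and \emph{Fr\'echet} if, whenever $x\in\overline A$, some sequence in $A$ converges to $x$. Example~\ref{ex:Z} is a sequential space with a point-countable $cs^*$-network and no point-countable $cs$-network. It is full of closed copies of one small space.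

The \emph{Arens space} is the set $S_2=\{\infty\}\cup\{a_n:n\in\mathbb N\}\cup\{a_{n,m}:n,m\in\mathbb N\}$ with the following topology. Each $a_{n,m}$ is isolated; the basic neighborhoods of $a_n$ are the sets $\{a_n\}\cup\{a_{n,m}:m\ge k\}$, $k\in\mathbb N$; the basic neighborhoods of $\infty$ are the sets
\[
\{\infty\}\cup\bigcup_{n\ge i}\bigl(\{a_n\}\cup\{a_{n,m}:m\ge f(n)\}\bigr),\qquad i\in\mathbb N,\ f\colon\mathbb N\to\mathbb N.
\]
Thus the $n$-th column $(a_{n,m})_m$ converges to $a_n$ and $a_n\to\infty$; the point $\infty$ is reached from the isolated points in two sequential steps but not in one. We say that $X$ \emph{contains no closed copy of} a space $S$ if no closed subspace of $X$ is homeomorphic to $S$. One may guess that a counterexample always needs such a two-step configuration, and the following problem of Liu and Tanaka, posed in \cite{pcc}, asks whether this is so.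

\begin{quote}
\emph{Let $X$ be a sequential space with a point-countable $cs^*$-network. If $X$ contains no closed copy of $S_2$, does $X$ have a point-countable $cs$-network?}
\end{quote}

The answer is yes. It is the combination of two theorems.

\begin{theorem}\label{thm:A}
Let $X$ be a sequential space with a point-countable $cs^*$-network. Then $X$ is Fr\'echet if and only if $X$ contains no closed copy of $S_2$.
\end{theorem}

\begin{theorem}\label{thm:B}
Every Fr\'echet space with a point-countable $cs^*$-network has a point-countable $cs$-network.
\end{theorem}

\begin{corollary}\label{cor:main}
A sequential space with a point-countable $cs^*$-network and no closed copy of $S_2$ has a point-countable $cs$-network. In fact, a sequential space $X$ has a point-countable $cs^*$-network and no closed copy of $S_2$ if and only if $X$ is Fr\'echet and has a point-countable $cs$-network.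
\end{corollary}

\begin{proof}
If $X$ has a point-countable $cs^*$-network and no closed copy of $S_2$, then $X$ is Fr\'echet by Theorem~\ref{thm:A}, and Theorem~\ref{thm:B} applies. Conversely, a point-countable $cs$-network is a point-countable $cs^*$-network, so Theorem~\ref{thm:A} applies to a Fr\'echet space that has one.
\end{proof}

The proof of Theorem~\ref{thm:B} gives further information, which is not needed for the answer. The \emph{sequential fan} is the set $S_\omega=\{\infty\}\cup\{c_{n,m}:n,m\in\mathbb N\}$ in which the points $c_{n,m}$ are isolated and the basic neighborhoods of $\infty$ are the sets $\{\infty\}\cup\{c_{n,m}:m\ge f(n)\}$, $f\colon\mathbb N\to\mathbb N$. Here all columns converge to the same point.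

\begin{theorem}\label{thm:C}
Let $X$ be a space with a point-countable $cs^*$-network.
\begin{enumerate}
\item[(1)] If $X$ is Fr\'echet, the $cs$-network $\mathcal W$ of Theorem~\ref{thm:B} can be chosen so that, whenever $x\in U$ with $U$ open and $x$ has a countable local base, some $W\in\mathcal W$ satisfies $x\in\operatorname{int}W\subset W\subset U$.
\item[(2)] If $X$ is Fr\'echet, $A\subset X$ and $|A|\le\kappa$ with $\kappa$ an infinite cardinal, then at most $\kappa$ points of $\overline A$ have no countable local base in $X$.
\item[(3)] If $X$ is sequential, then $X$ has a point-countable base if and only if it contains no closed copy of $S_2$ and no closed copy of $S_\omega$.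
\end{enumerate}
\end{theorem}

Sections~\ref{sec:seq} and~\ref{sec:unions} collect the facts about sequences and finite unions that are used throughout. Theorem~\ref{thm:A} is proved in Section~\ref{sec:arens} by a diagonal argument. The main construction is in Section~\ref{sec:trim}: each member $P$ of the network receives a countable set $h(P)$, and a finite union $\bigcup\mathcal E$ is cut down to the union of those $P\subset\bigcup\mathcal E$ for which $h(P)$ meets every member of $\mathcal E$. Point-countability of the result costs nothing. The work lies in choosing $h$ so that enough of $\bigcup\mathcal E$ survives, and this happens for one reason at points with a countable local base (Section~\ref{sec:trim}) and for another at the remaining points (Section~\ref{sec:nobase}). Section~\ref{sec:fan} treats point-countable bases.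

\section{Convergent sequences and the spaces $S_2$ and $S_\omega$}\label{sec:seq}

A space in which every point has a countable local base is \emph{first countable}. If $x$ has a countable local base, it has a decreasing one $V_1\supset V_2\supset\cdots$, and any choice of $z_k\in V_k$ converges to $x$; hence first countable spaces are Fr\'echet. Fr\'echet spaces are sequential: if $A$ is sequentially closed and $x\in\overline A$, a sequence in $A$ converges to $x$, so $x\in A$. Subspaces of Fr\'echet spaces are Fr\'echet, and subspaces of first countable spaces are first countable.

In a Hausdorff space limits of sequences are unique and compact sets are closed. A convergent sequence together with its limit is a compact set. We use these facts mostly in the following form.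

\begin{lemma}\label{lem:compact}
Let $z_i\to z$ and let $K$ be a compact set with $z\notin K$. Then $z_i\in K$ for only finitely many $i$. In particular, if no $z_i$ equals $z$, then $(z_i)$ has a subsequence with pairwise distinct terms.
\end{lemma}

\begin{proof}
The set $X\setminus K$ is an open neighborhood of $z$. If no $z_i$ equals $z$, the case $K=\{z_i\}$ shows that each value is taken finitely often.
\end{proof}

The open sets of the two model spaces are described by their defining sequences. A set $G\subset S_2$ is open if and only if
\begin{enumerate}
\item[(O1)] $a_n\in G$ implies $a_{n,m}\in G$ for almost all $m$, and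
\item[(O2)] $\infty\in G$ implies $a_n\in G$ for almost all $n$.
\end{enumerate}
Indeed, open sets have these properties; conversely, if both hold and $\infty\in G$, then (O2) gives an $i$ and (O1) gives values $f(n)$ for $n\ge i$ that determine a basic neighborhood of $\infty$ inside $G$. A set $G\subset S_\omega$ is open if and only if $\infty\in G$ implies that, for each $n$, $c_{n,m}\in G$ for almost all $m$.

\begin{lemma}\label{lem:models}
The space $S_2$ is sequential and not Fr\'echet. The space $S_\omega$ is Fr\'echet and not first countable.
\end{lemma}

\begin{proof}
Let $C\subset S_2$ be sequentially closed and $G=S_2\setminus C$. If $a_n\in G$, only finitely many $a_{n,m}$ lie in $C$, since infinitely many would form a sequence in $C$ converging to $a_n$. If $\infty\in G$, only finitely many $a_n$ lie in $C$, for the same reason. So $G$ satisfies (O1) and (O2), and $S_2$ is sequential. The point $\infty$ is in the closure of the set of isolated points. Suppose that a sequence of isolated points converges to $\infty$. The basic neighborhoods of $\infty$ with $i>n$ miss the $n$-th column, so each column contains only finitely many terms. Choose $f(n)$ larger than every $m$ for which $a_{n,m}$ is a term. The basic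 neighborhood given by $i=1$ and $f$ contains no term, a contradiction.

Let $A\subset S_\omega$ and $\infty\in\overline A\setminus A$. If $A$ met every column in a finite set, a suitable $f$ would give a neighborhood of $\infty$ missing $A$. So $A$ meets some column in an infinite set, which forms a sequence converging to $\infty$. All other points are isolated, so $S_\omega$ is Fr\'echet. Finally, given basic neighborhoods of $\infty$ determined by $f_1,f_2,\dots$, put $f(n)=f_n(n)+1$. The point $c_{n,f_n(n)}$ lies in the neighborhood determined by $f_n$ and not in the one determined by $f$, so the latter contains none of the given neighborhoods.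
\end{proof}

We shall twice construct a continuous injection of a model space into $X$ and need to know that it is a homeomorphism onto a closed subspace. In a sequential space this is a condition on sequences.

\begin{lemma}\label{lem:embed}
Let $X$ be sequential, let $\varphi\colon S\to X$ be a continuous injection, and let $\mathcal K$ be a family of compact subsets of $S$. Suppose that every sequence in $\varphi(S)$ that converges in $X$ has a subsequence in $\varphi(K)$ for some $K\in\mathcal K$. Then $\varphi(S)$ is closed in $X$ and $\varphi$ is a homeomorphism of $S$ onto $\varphi(S)$.
\end{lemma}

\begin{proof}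
It suffices to show that $\varphi(C)$ is closed in $X$ for every closed $C\subset S$. Let a sequence in $\varphi(C)$ converge to $y\in X$. A subsequence lies in $\varphi(C)\cap\varphi(K)$ for some $K\in\mathcal K$, and this set equals $\varphi(C\cap K)$ because $\varphi$ is injective. The set $\varphi(C\cap K)$ is compact, hence closed, so $y\in\varphi(C\cap K)\subset\varphi(C)$. Thus $\varphi(C)$ is sequentially closed, and therefore closed.
\end{proof}

\section{Finite unions of members of a $cs^*$-network}\label{sec:unions}

From now on, outside the examples, $X$ is a space with a point-countable $cs^*$-network $\mathcal P$. We assume that $\emptyset\notin\mathcal P$ and that \emph{every nonempty intersection of finitely many members of $\mathcal P$ belongs to $\mathcal P$}. This loses no generality. The family $\mathcal P'$ of all nonempty sets $P_1\cap\dots\cap P_r$ with $r\ge1$ and $P_j\in\mathcal P$ contains the nonempty members of $\mathcal P$, so it is a $cs^*$-network; and it is point-countable, because a member of $\mathcal P'$ containing $z$ is the intersection of finitely many of the countably many members of $\mathcal P$ containing $z$. The assumption on intersections is used only in Lemma~\ref{lem:thin}.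

For $x\in X$ and $U,A\subset X$ put
\[
\mathcal P_x=\{P\in\mathcal P:x\in P\},\quad
\mathcal P_{x,U}=\{P\in\mathcal P_x:P\subset U\},\quad
\mathcal P_A=\{P\in\mathcal P:P\cap A\ne\emptyset\}.
\]
The family $\mathcal P_x$ is countable, and $\mathcal P_A=\bigcup_{a\in A}\mathcal P_a$ is countable when $A$ is. In this notation the $cs^*$-property reads:
\begin{quote}
$(\ast)$\quad if $z_i\to x\in U$ with $U$ open, then some $P\in\mathcal P_{x,U}$ contains $z_i$ for infinitely many $i$.
\end{quote}
Applied to a constant sequence, $(\ast)$ shows that $\mathcal P_{x,U}\ne\emptyset$ for every open $U\ni x$. Most contradictions below have the same form: since $\mathcal P_{x,U}$ is countable, one can build a sequence that converges to $x$ and leaves each member of $\mathcal P_{x,U}$ for good, which $(\ast)$ forbids. The simplest instance is the next lemma.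

\begin{lemma}\label{lem:unions}
Let $x\in X$.
\begin{enumerate}
\item[(a)] If $x_n\to x\in U$ with $U$ open, then $\bigcup\mathcal E$ contains a tail of $(x_n)$ for some finite $\mathcal E\subset\mathcal P_{x,U}$.
\item[(b)] The point $x$ has a countable local base if and only if for every open $U\ni x$ there is a finite $\mathcal E\subset\mathcal P_{x,U}$ with $x\in\operatorname{int}\bigcup\mathcal E$.
\end{enumerate}
\end{lemma}

\begin{proof}
For an open $U\ni x$ write $\mathcal P_{x,U}=\{E_1,E_2,\dots\}$.

(a) Otherwise, for each $k$ infinitely many $n$ satisfy $x_n\notin E_1\cup\dots\cup E_k$. Choose $n_1<n_2<\cdots$ with $x_{n_k}\notin E_1\cup\dots\cup E_k$. Then $x_{n_k}\to x$, and $E_j$ contains $x_{n_k}$ only for $k<j$, contrary to $(\ast)$.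

(b) Let $V_1\supset V_2\supset\cdots$ be a local base at $x$, and suppose that $x\notin\operatorname{int}(E_1\cup\dots\cup E_k)$ for all $k$. Choose $z_k\in V_k\setminus(E_1\cup\dots\cup E_k)$. Then $z_k\to x$, and $E_j$ contains $z_k$ only for $k<j$, contrary to $(\ast)$. Conversely, if the condition holds, then the sets $\operatorname{int}\bigcup\mathcal E$ that contain $x$, with $\mathcal E\subset\mathcal P_x$ finite, form a countable local base at $x$.
\end{proof}

The family $\mathcal E$ in (a) is nonempty, so $x\in\bigcup\mathcal E\subset U$; hence the finite unions of members of $\mathcal P$ form a $cs$-network. The following example shows that a sequential space need not allow any point-countable substitute for this family, so some hypothesis such as the one on $S_2$ is needed in Corollary~\ref{cor:main}, and ``Fr\'echet'' cannot be weakened to ``sequential'' in Theorem~\ref{thm:B}.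

\begin{example}\label{ex:Z}
Let $I=[0,1]$. For $t\in I$ let $L_t=\{p_{t,m}:m\in\mathbb N\}$ be a set of new points, the sets $L_t$ being pairwise disjoint, and let $Z=I\cup\bigcup_{t\in I}L_t$. Call $U\subset Z$ open if $U\cap I$ is open in the usual topology of $I$ and, for each $t\in U\cap I$, $p_{t,m}\in U$ for almost all $m$. Equivalently, $C\subset Z$ is closed if and only if $C\cap I$ is closed in $I$ and $t\in C$ whenever $C\cap L_t$ is infinite.

\emph{$Z$ is Hausdorff and sequential.} Each $\{p_{t,m}\}$ is open and closed, and the map $\pi\colon Z\to I$ that sends $\{t\}\cup L_t$ to $t$ is continuous and separates the points of $I$. Sequences that converge in $I$ converge in $Z$, and $p_{t,m}\to t$; so a sequentially closed set satisfies both conditions for being closed.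

\emph{$Z$ has a point-countable $cs^*$-network.} Take the singletons $\{p_{t,m}\}$, the sets $T_{t,k}=\{t\}\cup\{p_{t,m}:m\ge k\}$, and the traces on $I$ of the open intervals with rational endpoints. This family is point-countable. Let $z_i\to z\in U$ with $U$ open. If neither $I$ nor any $L_t$ contained $z_i$ for infinitely many $i$, a subsequence would consist of points in pairwise distinct sets $L_t$; its tails would be closed sets with empty intersection, and $z$ would lie in all of them. So a subsequence lies in $I$ or in one $L_t$. In the first case $z\in I$, as $I$ is closed, the subsequence converges to $z$ in $I$ by continuity of $\pi$, and a rational interval around $z$ inside $U\cap I$ contains a tail of it. In the second case there is either a constant subsequence, caught by the singleton $\{z\}$, or a subsequence with distinct terms, and then $z=t$ and some $T_{t,k}\subset U$ contains a tail of it.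

\emph{$Z$ has no point-countable $cs$-network.} Suppose that $\mathcal W$ is one, and let $\mathcal W_0$ be the countable family of those $W\in\mathcal W$ that contain a rational point of $I$. For each $W\in\mathcal W_0$ that meets infinitely many of the sets $L_s$ choose a point $p_W\in W\cap L_{s_W}$, inductively, with the indices $s_W$ pairwise distinct. The set $U=Z\setminus\{p_W\}_W$ is open and contains $I$. A member of $\mathcal W_0$ contained in $U$ meets only finitely many $L_s$, so there is $t\in I$ such that $L_t$ misses every member of $\mathcal W_0$ contained in $U$. Let $q_n\in I$ be rational with $q_n\to t$. The sequence $q_1,p_{t,1},q_2,p_{t,2},\dots$ converges to $t\in U$, so some $W\in\mathcal W$ with $W\subset U$ contains a tail of it. This $W$ belongs to $\mathcal W_0$ and meets $L_t$, a contradiction.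

\emph{Closed copies of $S_2$.} The set $\{0\}\cup\bigcup_nT_{1/n,1}$ is closed in $Z$, and the description of the closed sets of $Z$, compared with (O1) and (O2), identifies it with $S_2$. The same holds along every convergent sequence of distinct points of $I$.
\end{example}

A closed copy of $S_2$ does not by itself prevent a point-countable $cs$-network. In $S_2$, a sequence converging to $\infty$ has only finitely many isolated terms by the proof of Lemma~\ref{lem:models}, so the singletons $\{a_{n,m}\}$, the basic neighborhoods of the points $a_n$ and the sets $\{\infty\}\cup\{a_n:n\ge i\}$ form a countable $cs$-network.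

\section{Closed copies of the Arens space}\label{sec:arens}

In a sequential space that is not Fr\'echet one finds points $x_n\to x$ and columns $b_{n,m}\to x_n$ such that no sequence of points $b_{n,m}$ converges to $x$. This array is a continuous one-to-one image of $S_2$. It need not be a closed copy, because a \emph{diagonal} sequence $(b_{n_l,m_l})_l$ with $n_1<n_2<\cdots$ may converge to some point $y\ne x$. We remove such sequences by cutting an initial part off each column. The network reduces the possibly uncountably many limits $y$ to countably many sets $Q\in\mathcal P$; each $Q$ is avoided above the graph of one function, and countably many functions are eventually dominated by a single one.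

\begin{lemma}\label{lem:diag}
Let $x\in X$ and $b_{n,m}\in X$ $(n,m\in\mathbb N)$ be such that for every open $V\ni x$ there are $i\in\mathbb N$ and $f\colon\mathbb N\to\mathbb N$ with $b_{n,m}\in V$ for all $n\ge i$ and $m\ge f(n)$. Then there is $g\colon\mathbb N\to\mathbb N$ such that no sequence $(b_{n_l,m_l})_l$ with $n_1<n_2<\cdots$ and $m_l\ge g(n_l)$ converges to a point $y\ne x$.
\end{lemma}

\begin{proof}
Put $B=\{b_{n,m}:n,m\in\mathbb N\}$ and $B_{f,i}=\{b_{n,m}:n\ge i,\ m\ge f(n)\}$. Let $\mathcal Q$ be the family of those $Q\in\mathcal P_B$ that are disjoint from some $B_{f,i}$. It is countable because $B$ is. If $\mathcal Q=\emptyset$, let $g\equiv1$. Otherwise write $\mathcal Q=\{Q_1,Q_2,\dots\}$, choose $g_j$ and $i_j$ with $Q_j\cap B_{g_j,i_j}=\emptyset$, and put $g(n)=\max\{g_j(n):j\le n\}$. If $n\ge\max(j,i_j)$ and $m\ge g(n)$, then $m\ge g_j(n)$, so $b_{n,m}\notin Q_j$.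

Suppose that $b_{n_l,m_l}\to y\ne x$ with $n_1<n_2<\cdots$ and $m_l\ge g(n_l)$. Take disjoint open sets $V_y\ni y$ and $V_x\ni x$, and choose $f$ and $i$ with $B_{f,i}\subset V_x$. By $(\ast)$ some $Q\in\mathcal P_{y,V_y}$ contains $b_{n_l,m_l}$ for infinitely many $l$. This $Q$ meets $B$ and misses $V_x\supset B_{f,i}$, so $Q\in\mathcal Q$, say $Q=Q_j$. Then $b_{n_l,m_l}\in Q$ is possible only if $n_l<\max(j,i_j)$, which holds for finitely many $l$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $X$ is Fr\'echet, so are its subspaces, and $S_2$ is not Fr\'echet by Lemma~\ref{lem:models}; so $X$ contains no copy of $S_2$.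

Conversely, let $X$ be sequential and not Fr\'echet. For $A\subset X$ let $[A]$ be the set of limits of sequences in $A$, so that $A\subset[A]\subset\overline A$. Fix $A$ with $[A]\ne\overline A$. Then $[A]$ is not closed, and since $X$ is sequential there are $x_n\in[A]$ with $x_n\to x\notin[A]$.

We first arrange that all points of the array are distinct. Only finitely many $n$ have $x_n\in A$, since otherwise $x\in[A]$; we drop them. No $x_n$ equals $x$, so by Lemma~\ref{lem:compact} we may assume that the $x_n$ are distinct. Choose $b_{n,m}\in A$ with $b_{n,m}\to x_n$ as $m\to\infty$. As $x_n\notin A$, Lemma~\ref{lem:compact} allows us to take the $b_{n,m}$ distinct for fixed $n$. No $b_{n,m}$ equals $x$ or any $x_j$, because these points are not in $A$. For $l\ne n$ the compact set $\{x_l\}\cup\{b_{l,m}:m\in\mathbb N\}$ does not contain $x_n$, so it contains $b_{n,m}$ for only finitely many $m$. Deleting from each column its finitely many points in earlier columns and reindexing, we may assume that all $b_{n,m}$ are distinct.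

An open set $V\ni x$ contains almost all $x_n$, and for each such $n$ it contains almost all $b_{n,m}$. So Lemma~\ref{lem:diag} applies and gives $g$. Define an injection $\varphi\colon S_2\to X$ by
\[
\varphi(\infty)=x,\qquad\varphi(a_n)=x_n,\qquad\varphi(a_{n,m})=b_{n,\,g(n)+m-1}.
\]
If $O\subset X$ is open, then $\varphi^{-1}(O)$ satisfies (O1) because $b_{n,m}\to x_n$, and (O2) because $x_n\to x$. So $\varphi$ is continuous. The sets $K_0=\{\infty\}\cup\{a_n:n\in\mathbb N\}$ and $K_n=\{a_n\}\cup\{a_{n,m}:m\in\mathbb N\}$, $n\in\mathbb N$, are convergent sequences with their limits, hence compact. Let $(z_i)$ be a sequence in $\varphi(S_2)$ converging to $y\in X$, and suppose that each $\varphi(K_n)$, $n\ge0$, contains $z_i$ for only finitely many $i$. Then $(z_i)$ has a subsequence of the form $(b_{n_l,m_l})_l$ with $n_1<n_2<\cdots$ and $m_l\ge g(n_l)$. The choice of $g$ gives $y=x$. But the subsequence lies in $A$ and $x\notin[A]$, a contradiction. So the hypothesis of Lemma~\ref{lem:embed} holds with $\mathcal K=\{K_n:n\ge0\}$, and $\varphi(S_2)$ is a closed copy of $S_2$.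
\end{proof}

The network entered only through Lemma~\ref{lem:diag}, and it cannot be omitted from Theorem~\ref{thm:A}.

\begin{example}\label{ex:compact}
There is a compact sequential space that is not Fr\'echet and contains no closed copy of $S_2$. By Zorn's lemma, extend a partition of $\mathbb N$ into infinitely many infinite sets to a maximal family $\mathcal M$ of infinite subsets of $\mathbb N$ with pairwise finite intersections. By maximality, every infinite subset of $\mathbb N$ meets some $M\in\mathcal M$ in an infinite set. Let $Y=\mathbb N\cup\{p_M:M\in\mathcal M\}\cup\{\infty\}$ and $K_M=\{p_M\}\cup M$. Points of $\mathbb N$ are isolated; the basic neighborhoods of $p_M$ are the sets $K_M\setminus F$, and those of $\infty$ are the sets $Y\setminus(F\cup K_{M_1}\cup\dots\cup K_{M_r})$, with $F\subset\mathbb N$ finite. Since members of $\mathcal M$ have finite intersections, these sets are open and $Y$ is Hausdorff. Each $K_M$ is compact, so $Y$ is compact.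

Every open neighborhood of $\infty$ contains some $p_M$, hence points of $\mathbb N$. A sequence in $\mathbb N$ converging to $\infty$ would have infinite range, so infinitely many of its terms would lie in some compact $K_M\not\ni\infty$, contrary to Lemma~\ref{lem:compact}. So $Y$ is not Fr\'echet. Let $C\subset Y$ be sequentially closed. Points other than $\infty$ have countable local bases, so $\overline C\subset C\cup\{\infty\}$. Suppose $\infty\notin C$. Every sequence of distinct points $p_M$ converges to $\infty$, so $C$ contains only finitely many of them, $p_{M_1},\dots,p_{M_r}$. If $F=(C\cap\mathbb N)\setminus(M_1\cup\dots\cup M_r)$ were infinite, it would meet some $M\notin\{M_1,\dots,M_r\}$ in an infinite set, which converges to $p_M\notin C$. So $F$ is finite, $C\subset F\cup K_{M_1}\cup\dots\cup K_{M_r}$, and $\infty\notin\overline C$. Hence $Y$ is sequential. Closed subspaces of $Y$ are compact, while $S_2$ is not, because $\{a_{n,1}:n\in\mathbb N\}$ is an infinite closed set of isolated points.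
\end{example}

\section{Trimmed unions and the sets $h(P)$}\label{sec:trim}

In this section and the next, $X$ is Fr\'echet. A point $z$ lies in too many finite unions $\bigcup\mathcal E$ because one member $P\ni z$ can be combined with arbitrary other members. We therefore let each $P$ take part only in unions whose members come from a countable family determined by $P$. Suppose that a countable set $h(P)\subset X$ is given for each $P\in\mathcal P$. For finite $\mathcal E\subset\mathcal P$ put
\[
W(\mathcal E)=\bigcup\Bigl\{P\in\mathcal P:\ P\subset\bigcup\mathcal E\ \text{ and }\ \mathcal E\subset\mathcal P_{h(P)}\Bigr\},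
\qquad
\mathcal W=\{W(\mathcal E):\mathcal E\subset\mathcal P\text{ finite}\}.
\]
The condition $\mathcal E\subset\mathcal P_{h(P)}$ says that every member of $\mathcal E$ meets $h(P)$. By definition $W(\mathcal E)\subset\bigcup\mathcal E$.

\begin{lemma}\label{lem:pc}
For every choice of countable sets $h(P)$, the family $\mathcal W$ is point-countable.
\end{lemma}

\begin{proof}
If $z\in W(\mathcal E)$, then $\mathcal E\subset\mathcal P_{h(P)}$ for some $P\in\mathcal P_z$. There are countably many $P\in\mathcal P_z$, and for each of them the countable family $\mathcal P_{h(P)}$ has countably many finite subfamilies.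
\end{proof}

It remains to choose $h$ so that $W(\mathcal E)$ is large enough. In view of Lemma~\ref{lem:unions}(b), the relevant property of a finite family $\mathcal G\subset\mathcal P$ is whether $\bigcup\mathcal G$ is a neighborhood of a given point. So $h(P)$ should record the failures of this property at points of $P$. If $P\not\subset\operatorname{int}\bigcup\mathcal G$, a \emph{witness} for $(P,\mathcal G)$ is a point $y\in P$ together with a sequence in $X\setminus\bigcup\mathcal G$ converging to $y$. We build $h(P)$ by the rule: whenever all members of $\mathcal G$ meet the part of $h(P)$ already built and $P\not\subset\operatorname{int}\bigcup\mathcal G$, add a witness for $(P,\mathcal G)$. The process starts with $\mathcal G=\emptyset$, which puts a point of $P$ into $h(P)$. Here is the effect of the rule in a small case.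

\begin{example}\label{ex:DS}
Let $S=\{0\}\cup\{\pm1/n:n\in\mathbb N\}\subset\mathbb R$ and $S^\pm_k=\{0\}\cup\{\pm1/n:n\ge k\}$, let $D$ be an uncountable discrete space, and let $X=D\times S$, a metrizable space. Let $\mathcal P$ consist of the singletons, the sets $\{d\}\times S^-_k$ and $\{d\}\times S^+_k$, and one large set $L=D\times S^-_1$. This is a point-countable $cs^*$-network, closed under nonempty finite intersections, and no member contains a tail of the sequence $(d,(-1)^n/n)$. Put $R_d=\{d\}\times S^+_1$ and $\mathcal E_d=\{L,R_d\}$. The set $\bigcup\mathcal E_d$ is a neighborhood of $(d,0)$, and neither $L$ nor $R_d$ is. The uncountably many sets $\bigcup\mathcal E_d$ all contain $L$, so the finite unions are not point-countable.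

Let $P=\{d\}\times S^-_1$. The first witness contains a point of $P\subset L$, so the rule applies to $\mathcal G=\{L\}$. Since $P\setminus\operatorname{int}L=\{(d,0)\}$, the witness for $(P,\{L\})$ has no choice: $(d,0)\in h(P)$. This point lies in $L$ and in $R_d$, so $P\subset W(\mathcal E_d)$. For $P=R_d$ the first witness contains a point of $R_d$, the rule applies to $\mathcal G=\{R_d\}$, and $R_d\setminus\operatorname{int}R_d=\{(d,0)\}$; so $(d,0)\in h(R_d)$ and $R_d\subset W(\mathcal E_d)$. Thus the neighborhood $\{d\}\times S$ of $(d,0)$ survives the trimming. On the other hand, the countable set $h(L)$ meets $R_d$ for only countably many $d$, and if the witnesses for the sets $P\subset\{d'\}\times S$ are chosen inside the open set $\{d'\}\times S$, then $h(P)$ misses $R_d$ for $d\ne d'$. So $W(\mathcal E_d)=\{d\}\times S$ for all but countably many $d$. In this space one could discard $L$ by inspection; the rule makes the decision without such knowledge.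
\end{example}

We now define $h$ in general. Let $P\in\mathcal P$ and let $\mathcal G\subset\mathcal P$ be finite, possibly empty. If $P\not\subset\operatorname{int}\bigcup\mathcal G$, fix a point $y\in P\setminus\operatorname{int}\bigcup\mathcal G=P\cap\overline{X\setminus\bigcup\mathcal G}$ and, using that $X$ is Fr\'echet, a sequence in $X\setminus\bigcup\mathcal G$ converging to $y$; let $e(P,\mathcal G)$ be the countable set consisting of $y$ and the terms of the sequence. Otherwise let $e(P,\mathcal G)=\emptyset$. For fixed $P$ put
\[
H_0=\emptyset,\qquad H_{n+1}=\bigcup\{e(P,\mathcal G):\mathcal G\subset\mathcal P_{H_n}\text{ finite}\},\qquad h(P)=\bigcup_nH_n .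
\]
If $H_n$ is countable, then so is $\mathcal P_{H_n}$, hence so is $H_{n+1}$; therefore $h(P)$ is countable. If $H_{n-1}\subset H_n$, then $\mathcal P_{H_{n-1}}\subset\mathcal P_{H_n}$, hence $H_n\subset H_{n+1}$; therefore the sets $H_n$ increase. A finite $\mathcal G\subset\mathcal P_{h(P)}=\bigcup_n\mathcal P_{H_n}$ is then contained in some $\mathcal P_{H_n}$, and so
\begin{equation}\label{eq:closed}
e(P,\mathcal G)\subset h(P)\quad\text{for every finite }\mathcal G\subset\mathcal P_{h(P)}.
\end{equation}
From now on $W(\mathcal E)$ and $\mathcal W$ are formed with this $h$.

The Fr\'echet property is what makes witnesses available. In the space $Z$ of Example~\ref{ex:Z}, with $P=T_{t,1}$ and $\mathcal G=\{I,T_{t,1}\}$, the only point of $P\setminus\operatorname{int}\bigcup\mathcal G$ is $t$, and no sequence outside $\bigcup\mathcal G=I\cup L_t$ converges to $t$.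

Although \eqref{eq:closed} speaks only of families whose members meet $h(P)$, it decides the question ``is $P\subset\operatorname{int}\bigcup\mathcal E$?'' for all finite $\mathcal E$, because the witnesses lie inside $h(P)$ and so avoid every member of $\mathcal P$ that misses $h(P)$.

\begin{lemma}\label{lem:reflect}
Let $P\in\mathcal P$, let $\mathcal E\subset\mathcal P$ be finite, and let $\mathcal E'=\mathcal E\cap\mathcal P_{h(P)}$.
\begin{enumerate}
\item[(a)] If $P\not\subset\operatorname{int}\bigcup\mathcal E$, there are a point $y\in P\cap h(P)$ and a sequence in $h(P)\setminus\bigcup\mathcal E$ converging to $y$.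
\item[(b)] If $P\subset\operatorname{int}\bigcup\mathcal E$, then $P\subset\operatorname{int}\bigcup\mathcal E'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose that $P\not\subset\operatorname{int}\bigcup\mathcal E'$. By \eqref{eq:closed}, $e(P,\mathcal E')$ provides a point $y\in P\cap h(P)$ and a sequence in $h(P)\setminus\bigcup\mathcal E'$ converging to $y$. The members of $\mathcal E\setminus\mathcal E'$ miss $h(P)$, so the sequence lies in $h(P)\setminus\bigcup\mathcal E$. This proves (a), since $P\not\subset\operatorname{int}\bigcup\mathcal E$ implies $P\not\subset\operatorname{int}\bigcup\mathcal E'$. It also proves (b), since the point $y\in P$, a limit of points outside $\bigcup\mathcal E$, is not in $\operatorname{int}\bigcup\mathcal E$.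
\end{proof}

Part (b) says that the members of $\mathcal E$ that miss $h(P)$ are superfluous for covering a neighborhood of $P$. If $\mathcal E$ has no superfluous member, as in Example~\ref{ex:DS}, all its members must meet $h(P)$.

\begin{proposition}\label{prop:base}
Let $x\in U$ with $U$ open, and suppose that $x$ has a countable local base. Then there is a finite $\mathcal E\subset\mathcal P_{x,U}$ with $x\in\operatorname{int}W(\mathcal E)\subset W(\mathcal E)\subset U$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:unions}(b) there are finite families $\mathcal E\subset\mathcal P_{x,U}$ with $x\in\operatorname{int}\bigcup\mathcal E$. Choose one with the fewest members, and put $V=\operatorname{int}\bigcup\mathcal E$. Let $P\in\mathcal P_{x,V}$ and $\mathcal E'=\mathcal E\cap\mathcal P_{h(P)}$. By Lemma~\ref{lem:reflect}(b), $x\in P\subset\operatorname{int}\bigcup\mathcal E'$, so $\mathcal E'=\mathcal E$ by minimality; that is, $\mathcal E\subset\mathcal P_{h(P)}$. As $P\subset\bigcup\mathcal E$, we get $P\subset W(\mathcal E)$. Thus $W(\mathcal E)$ contains every member of $\mathcal P_{x,V}$. By Lemma~\ref{lem:unions}(b) applied to $V$, the union of finitely many members of $\mathcal P_{x,V}$ is a neighborhood of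 $x$. Hence $x\in\operatorname{int}W(\mathcal E)$, and $W(\mathcal E)\subset\bigcup\mathcal E\subset U$.
\end{proof}

\section{Points without a countable local base}\label{sec:nobase}

The space $X$ is still Fr\'echet. If $x$ has no countable local base, then for some open $U\ni x$ no finite union from $\mathcal P_{x,U}$ is a neighborhood of $x$, and the argument with a minimal family has no starting point. A different mechanism takes over: such a point $x$ is forced into $h(P)$ for small $P\ni x$, and then every member of $\mathcal P_x$ meets $h(P)$. At points with a countable local base this can fail. For $X=\mathbb R$ and $\mathcal P$ the open intervals with rational endpoints, a nonempty set $P\setminus\bigcup\mathcal G$ contains a rational point, so all witnesses can be taken to be constant sequences of rationals, and no irrational $x$ lies in any $h(P)$. This is why the two kinds of points are treated separately.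

``Small'' is meant along sequences of sets. For $P_k\subset X$ we write $P_k\to x$ if every open $V\ni x$ contains $P_k$ for almost all $k$.

\begin{lemma}\label{lem:key}
Let $P_k\in\mathcal P_x$ $(k\in\mathbb N)$ and $P_k\to x$. If $x\notin h(P_k)$ for infinitely many $k$, then $x$ has a countable local base.
\end{lemma}

The idea is that witnesses taken in $h(P_k)$ avoid $x$ and form an array shaped like $S_2$: points $y_k\to x$ and sequences converging to the $y_k$. In $S_2$ no diagonal sequence converges to $\infty$; in a Fr\'echet space one must converge to $x$, and it escapes from all members of $\mathcal P_{x,U}$.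

\begin{proof}
Passing to a subsequence, we assume that $x\notin h(P_k)$ for all $k$. Let $U\ni x$ be open, write $\mathcal P_{x,U}=\{E_1,E_2,\dots\}$ and $\mathcal E_k=\{E_1,\dots,E_k\}$. By Lemma~\ref{lem:unions}(b) it suffices to show that $x\in\operatorname{int}\bigcup\mathcal E_k$ for some $k$. Suppose not. Then $P_k\not\subset\operatorname{int}\bigcup\mathcal E_k$ for all $k$, because $x\in P_k$. Lemma~\ref{lem:reflect}(a) gives $y_k\in P_k\cap h(P_k)$ and a sequence converging to $y_k$ whose set of terms $R_k$ satisfies $R_k\subset h(P_k)\setminus\bigcup\mathcal E_k$.

An open set $V\ni x$ contains some $P_k$, hence $y_k$, hence points of $R_k$. So $x\in\overline{\bigcup_kR_k}$, and since $X$ is Fr\'echet, some sequence $(z_i)$ in $\bigcup_kR_k$ converges to $x$. The compact set $\{y_k\}\cup R_k$ is contained in $h(P_k)$, so it does not contain $x$; by Lemma~\ref{lem:compact}, $z_i\in R_k$ for only finitely many $i$. The set $E_j$ misses $R_k$ for $k\ge j$, so $z_i\in E_j$ implies $z_i\in R_1\cup\dots\cup R_{j-1}$, which holds for only finitely many $i$. This contradicts $(\ast)$.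
\end{proof}

Lemma~\ref{lem:key} concerns sequences $P_k\to x$, whereas we need finitely many sets $P$ with $x\in h(P)$ that cover a tail of a given sequence $x_n\to x$. The next lemma links the two: if a countable family fails to cover a tail with finitely many members, we thin out $(x_n)$ until it escapes from that family and every member of $\mathcal P_x$ contains almost all or almost none of the remaining terms. It does not use the Fr\'echet property.

\begin{lemma}\label{lem:thin}
Let $x_n\to x$, and let $\mathcal A$ be a countable, possibly empty, family of subsets of $X$ such that no union of finitely many members of $\mathcal A$ contains a tail of $(x_n)$. Then there are $P_1\supset P_2\supset\cdots$ in $\mathcal P_x$ such that $P_k\to x$, each $P_k$ contains $x_n$ for infinitely many $n$, and $P_k\notin\mathcal A$ for all $k$.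
\end{lemma}

\begin{proof}
If $\mathcal A=\emptyset$, put $J_0=\mathbb N$. Otherwise write $\mathcal A=\{A_1,A_2,\dots\}$. For each $k$, infinitely many $n$ satisfy $x_n\notin A_1\cup\dots\cup A_k$, so we can choose $n_1<n_2<\cdots$ with $x_{n_k}\notin A_1\cup\dots\cup A_k$; put $J_0=\{n_k:k\in\mathbb N\}$. In both cases each member of $\mathcal A$ contains $x_n$ for only finitely many $n\in J_0$.

Write $\mathcal P_x=\{Q_1,Q_2,\dots\}$. Choose infinite sets $J_0\supset J_1\supset J_2\supset\cdots$ such that $Q_i$ contains $x_n$ for all $n\in J_i$ or for no $n\in J_i$: one of the sets $\{n\in J_{i-1}:x_n\in Q_i\}$ and $\{n\in J_{i-1}:x_n\notin Q_i\}$ is infinite. Pick $j_1<j_2<\cdots$ with $j_i\in J_i$, and let $J=\{j_i:i\in\mathbb N\}\subset J_0$. Then $J\setminus J_i$ is finite for all $i$, so each member of $\mathcal P_x$ contains $x_n$ for almost all $n\in J$ or for only finitely many $n\in J$. Call the members of the first kind \emph{full}.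

Let $V\ni x$ be open. By $(\ast)$ for the sequence $(x_n)_{n\in J}$, some member of $\mathcal P_{x,V}$ contains $x_n$ for infinitely many $n\in J$, and is therefore full. In particular full members exist; list them as $\{F_1,F_2,\dots\}$ and put $P_k=F_1\cap\dots\cap F_k$. Since $x\in P_k$, we have $P_k\in\mathcal P_x$ by our assumption on intersections. Every open $V\ni x$ contains some $F_j$, hence $P_k$ for $k\ge j$; so $P_k\to x$. Each $P_k$ contains $x_n$ for almost all $n\in J$, while a member of $\mathcal A$ contains $x_n$ for only finitely many $n\in J$; so $P_k\notin\mathcal A$.
\end{proof}

\begin{proposition}\label{prop:nobase}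
Let $x_n\to x\in U$ with $U$ open, and suppose that $x$ has no countable local base. Then there is a finite $\mathcal E\subset\mathcal P_{x,U}$ such that $W(\mathcal E)=\bigcup\mathcal E$ and this set contains $x$ and a tail of $(x_n)$.
\end{proposition}

\begin{proof}
Let $\mathcal A=\{P\in\mathcal P_{x,U}:x\in h(P)\}$, a countable family. Suppose that no union of finitely many members of $\mathcal A$ contains a tail of $(x_n)$, and take $P_k$ as in Lemma~\ref{lem:thin}. Since $P_k\to x$, we have $P_k\subset U$ for almost all $k$, and $x\in h(P_k)$ for almost all $k$ by Lemma~\ref{lem:key}. So $P_k\in\mathcal A$ for almost all $k$, contrary to $P_k\notin\mathcal A$.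

Hence $\bigcup\mathcal E$ contains a tail of $(x_n)$ for some finite $\mathcal E\subset\mathcal A$. This $\mathcal E$ is nonempty, so $x\in\bigcup\mathcal E$. For $P\in\mathcal E$ we have $P\subset\bigcup\mathcal E$, and $\mathcal E\subset\mathcal P_x\subset\mathcal P_{h(P)}$ because $x\in h(P)$; so $P\subset W(\mathcal E)$. Thus $\bigcup\mathcal E\subset W(\mathcal E)$, and the reverse inclusion always holds.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} and Theorem~\ref{thm:C}(1)]
The family $\mathcal W$ is point-countable by Lemma~\ref{lem:pc}. Let $x_n\to x\in U$ with $U$ open. If $x$ has a countable local base, Proposition~\ref{prop:base} gives $W\in\mathcal W$ with $x\in\operatorname{int}W\subset W\subset U$; this is the property in Theorem~\ref{thm:C}(1), and the open set $\operatorname{int}W$ contains a tail of $(x_n)$. If $x$ has no countable local base, Proposition~\ref{prop:nobase} gives $W=\bigcup\mathcal E\in\mathcal W$ with $W\subset U$ containing $x$ and a tail of $(x_n)$. Constant sequences show that $\mathcal W$ covers $X$. So $\mathcal W$ is a point-countable $cs$-network.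
\end{proof}

Since the sets $h(P)$ are countable and capture the points without a countable local base, they also bound the number of these points.

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
Let $H=\bigcup\{h(P):P\in\mathcal P_A\}$. Since $\mathcal P$ is point-countable and $\kappa$ is infinite, $|\mathcal P_A|\le\kappa$; each $h(P)$ is countable, so $|H|\le\kappa$. Let $x\in\overline A\setminus H$. Take a sequence $(x_n)$ in $A$ converging to $x$ and apply Lemma~\ref{lem:thin} with $\mathcal A=\emptyset$. Each $P_k$ contains a term $x_n\in A$, so $P_k\in\mathcal P_A$ and $h(P_k)\subset H\not\ni x$. As $P_k\to x$, Lemma~\ref{lem:key} gives a countable local base at $x$. So all points of $\overline A$ without a countable local base lie in $H$.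
\end{proof}

\section{The sequential fan and point-countable bases}\label{sec:fan}

In the presence of a point-countable $cs^*$-network, closed copies of $S_2$ are the obstruction to passing from sequential to Fr\'echet. We now show that closed copies of $S_\omega$ are the obstruction to passing from Fr\'echet to first countable; Theorem~\ref{thm:C}(1) then supplies the base. At a point $x$ without a countable local base we must find columns that converge to $x$, are pairwise disjoint, and admit no convergent diagonal. The list of $\mathcal P_{x,U}$ organizes the first two requirements and excludes diagonals converging to $x$; Lemma~\ref{lem:diag} excludes the others.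

\begin{proof}[Proof of Theorem~\ref{thm:C}(3)]
If $X$ has a point-countable base, the members of the base containing a point $x$ form a countable local base at $x$. So $X$ and all its subspaces are first countable. By Lemma~\ref{lem:models}, $S_\omega$ is not first countable, and neither is $S_2$, since it is not Fr\'echet. So $X$ contains no copy of either space.

Conversely, let $X$ be sequential and contain no closed copy of $S_2$ or of $S_\omega$. By Theorem~\ref{thm:A}, $X$ is Fr\'echet. If $X$ is first countable, then by Theorem~\ref{thm:C}(1) the family $\{\operatorname{int}W:W\in\mathcal W\}$ is a base, and it is point-countable because $\mathcal W$ is. So it suffices to assume that some $x\in X$ has no countable local base and to construct a closed copy of $S_\omega$.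

By Lemma~\ref{lem:unions}(b) there is an open $U\ni x$ such that, with $\mathcal P_{x,U}=\{E_1,E_2,\dots\}$ and $U_k=E_1\cup\dots\cup E_k$, we have $x\in\overline{X\setminus U_k}$ for all $k$. Since $X$ is Fr\'echet, for each $k$ there is a sequence $\rho_k$ in $X\setminus U_k$ converging to $x$. Its terms differ from $x$ because $x\in E_1$, so by Lemma~\ref{lem:compact} we may take them distinct. By Lemma~\ref{lem:unions}(a), each $\rho_k$ has a tail in $U_l$ for some $l$, and then for all larger $l$. So we can choose $k_1<k_2<\cdots$ such that $U_{k_{n+1}}$ contains a tail of $\rho_{k_n}$; write this tail as $(b_{n,m})_m$. Then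
\[
b_{n,m}\in U_{k_{n+1}}\setminus U_{k_n}\qquad(n,m\in\mathbb N).
\]
The sets $U_{k_{n+1}}\setminus U_{k_n}$ are pairwise disjoint because the $U_k$ increase, so all $b_{n,m}$ are distinct. Moreover, no sequence $(b_{n_l,m_l})_l$ with $n_1<n_2<\cdots$ converges to $x$: the set $E_j\subset U_j$ contains $b_{n_l,m_l}$ only if $k_{n_l}<j$, that is, for finitely many $l$, so convergence to $x$ would contradict $(\ast)$.

Every open $V\ni x$ contains, for each $n$, almost all $b_{n,m}$. So Lemma~\ref{lem:diag} applies, with $i=1$, and gives $g$. Define an injection $\varphi\colon S_\omega\to X$ by $\varphi(\infty)=x$ and $\varphi(c_{n,m})=b_{n,\,g(n)+m-1}$. It is continuous, because an open set $O\ni x$ contains almost all points of each column. The sets $K_n=\{\infty\}\cup\{c_{n,m}:m\in\mathbb N\}$ are compact. Let a sequence in $\varphi(S_\omega)$ converge to $y\in X$, and suppose that each $\varphi(K_n)$ contains only finitely many of its terms, counted by index. Then it has a subsequence $(b_{n_l,m_l})_l$ with $n_1<n_2<\cdots$ and $m_l\ge g(n_l)$. The case $y\ne x$ is excluded by the choice of $g$, and the case $y=x$ by the previous paragraph. So Lemma~\ref{lem:embed} applies with $\mathcal K=\{K_n:n\in\mathbb N\}$, and $\varphi(S_\omega)$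 is a closed copy of $S_\omega$ in $X$, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{pcc}
\emph{Point-Countable Covers and Sequence-Covering Mappings},
\texttt{http://test.ndnu.edu.cn/LSb2/Abstract.pdf}.

\end{thebibliography}
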